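\title{Biperfect Hopf algebras of dimension smaller than $|M_{24}|$}

\begin{abstract}
A semisimple Hopf algebra $H$ over $\mathbb C$ is biperfect if neither $H$ nor $H^*$ has a nontrivial one-dimensional representation. An exact factorization of the Mathieu group $M_{24}$ yields an example of dimension $|M_{24}|=244823040$. We construct biperfect Hopf algebras of dimensions $151200$ and $40320$. They come from factorizations $G=AB$ that are not exact: $A\cap B$ is a Klein four-group, and a $2$-cocycle on $A$ is nondegenerate on it. We also show that $40320$ is the smallest dimension of a nontrivial biperfect Hopf algebra whose representation category is group-theoretical.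
\end{abstract}

\section{Introduction}\label{sec:intro}

All Hopf algebras in this paper are finite-dimensional and semisimple over $\mathbb C$. A \emph{one-dimensional representation} of a Hopf algebra $H$ is an algebra homomorphism $H\to\mathbb C$; the counit $\varepsilon$ is the trivial one. We call $H$ \emph{biperfect} if neither $H$ nor the dual Hopf algebra $H^*$ has a nontrivial one-dimensional representation. The trivial Hopf algebra $\mathbb C$ is excluded.

The one-dimensional representations of a group algebra $\mathbb C[G]$ are the characters $G\to\mathbb C^*$, and only the trivial one exists exactly when $G$ is perfect. The dual of $\mathbb C[G]$ is the algebra of functions on $G$, which has $|G|$ one-dimensional representations, the evaluations at points. So being biperfect is the self-dual form of being perfect, and groups fail the dual half of the condition as badly as possible. A biperfect Hopf algebra has to be far from commutative and far from cocommutative at once.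

One source of such algebras is the bicrossproduct construction, which goes back to Kac and Takeuchi. It starts from an \emph{exact factorization} of a finite group, $G=AB$ with subgroups $A,B$ and $A\cap B=1$, and for the result to be biperfect one needs both factors perfect and self-normalizing in $G$. The exact factorization $M_{24}=L_2(23)\,(2^4A_7)$ gives in this way a biperfect Hopf algebra of dimension $|M_{24}|=244823040$. The following problem is posed in \cite{Reg}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a semisimple biperfect Hopf algebra $H$ over $\mathbb C$ with $1<\dim H<|M_{24}|$?}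
\medskip

The size of the example, and the rigidity of the requirement $|G|=|A|\,|B|$ with two perfect self-normalizing factors, suggest that biperfect Hopf algebras are forced to be very large. They are not, because the condition $A\cap B=1$ can be weakened. For a finite group $A$ and a $2$-cocycle $\alpha\in Z^2(A,\mathbb C^*)$, the \emph{twisted group algebra} $\mathbb C_\alpha[A]$ has basis $e_a$ ($a\in A$) and product $e_ae_{a'}=\alpha(a,a')e_{aa'}$. It is semisimple, it depends up to isomorphism only on the class of $\alpha$ in $H^2(A,\mathbb C^*)$, and it has a one-dimensional module exactly when this class is trivial. A cocycle $\psi\in Z^2(K,\mathbb C^*)$, or its class, is \emph{nondegenerate} if $\mathbb C_\psi[K]$ is a matrix algebra $M_n(\mathbb C)$; then $|K|=n^2$. Such an algebra has a single simple module, like the group algebra of the trivial group, and this is the only property of the trivial intersection that is needed.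

\begin{theorem}\label{thm:criterion}
Let $G$ be a finite group, $A,B\le G$, $K=A\cap B$, $\alpha\in Z^2(A,\mathbb C^*)$ and $\beta\in Z^2(B,\mathbb C^*)$. Suppose that $G=AB$ and that $\alpha|_K\,\beta|_K^{-1}$ is nondegenerate. Then there is a semisimple Hopf algebra $H$ with $\dim H=|G|$, constructed in Proposition~\ref{prop:hopf}. If $A$ and $B$ are perfect and self-normalizing in $G$, then $H$ is biperfect.
\end{theorem}

\begin{theorem}\label{thm:first}
There is a semisimple biperfect Hopf algebra of dimension $151200=|A_5\times A_7|$.
\end{theorem}

\begin{theorem}\label{thm:second}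
There is a semisimple biperfect Hopf algebra of dimension $40320=|2^4{:}A_7|$.
\end{theorem}

Either theorem answers the problem in the affirmative. The second is optimal in the class to which the construction belongs. The categories $\mathcal C(G,\omega,A,\alpha)$ of Ostrik \cite{O} and Etingof, Nikshych and Ostrik \cite{ENO} are recalled in Section~\ref{sec:bimod}.

\begin{theorem}\label{thm:bound}
Let $H\ne\mathbb C$ be a biperfect semisimple Hopf algebra such that $\operatorname{Rep}H$ is group-theoretical, that is, $\operatorname{Rep}H\simeq\mathcal C(G,\omega,A,\alpha)$ for some $G,\omega,A,\alpha$. Then $\dim H\ge 40320$. By Theorem~\ref{thm:second} this bound is sharp.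
\end{theorem}

Whether there is a biperfect Hopf algebra of dimension below $40320$ that is not group-theoretical is not decided here.

Both examples grow out of the factorization $A_7=A_5\cdot GL_3(2)$, whose factors meet in a Klein four-group. It satisfies every hypothesis of Theorem~\ref{thm:criterion} but one: the normalizer of $A_5$ in $A_7$ is $S_5$. Sections~\ref{sec:A7} and~\ref{sec:affine} repair this defect in two ways, each time by enlarging the group and embedding $A_5$ so that its outer automorphism is no longer induced by conjugation. Section~\ref{sec:bimod} proves Theorem~\ref{thm:criterion} in a form that also gives necessary conditions, and Section~\ref{sec:bound} shows that no group of order below $40320$ meets them.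

\medskip
\noindent\textbf{Notation.} With a numerical subscript, $A_n$ and $S_n$ are the alternating and symmetric groups; $L_n(q)=PSL_n(q)$, and other names of groups follow \cite{ATLAS}. We write $v_p(n)$ for the exponent of the prime $p$ in $n$. Cochains are normalized: they equal $1$ when an argument is $1$. Every cocycle is cohomologous to a normalized one, so nothing is lost.

\section{Graded bimodules and the Hopf algebra of a factorization}\label{sec:bimod}

We do not write down structure constants for $H$. We build its category of representations together with the forgetful functor to vector spaces, and recover $H$ from the two.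

\subsection{Bimodules over twisted group algebras}

Let $G$ be a finite group and $\omega\in Z^3(G,\mathbb C^*)$. Only Theorem~\ref{thm:bound} needs $\omega\neq1$, and on a first reading one may set $\omega=1$. The tensor category $\mathcal C=\mathrm{Vec}_G^\omega$ consists of finite-dimensional $G$-graded vector spaces $X=\bigoplus_gX_g$ with the graded tensor product and the associativity isomorphism $(x\otimes y)\otimes z\mapsto\omega(g,h,k)\,x\otimes(y\otimes z)$ for $x,y,z$ of degrees $g,h,k$. Algebras, modules and bimodules in $\mathcal C$ are graded spaces with unital, degree-preserving products such that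
\begin{equation}\label{eq:assoc}
(xy)z=\omega(g,h,k)\,x(yz)
\end{equation}
for homogeneous $x,y,z$ of degrees $g,h,k$, whenever both sides are defined.

Let $A\le G$ and let $\alpha$ be a $2$-cochain on $A$ that \emph{trivializes} $\omega$:
\begin{equation}\label{eq:triv}
\alpha(a,b)\,\alpha(ab,c)=\omega(a,b,c)\,\alpha(b,c)\,\alpha(a,bc)\qquad(a,b,c\in A).
\end{equation}
This says that $R=\bigoplus_{a\in A}\mathbb Ce_a$, with $e_a$ of degree $a$ and $e_ae_{a'}=\alpha(a,a')e_{aa'}$, is an algebra in $\mathcal C$. For $\omega=1$ it says that $\alpha$ is a cocycle, and $R=\mathbb C_\alpha[A]$. Let $(B,\beta)$ be a second such pair, with algebra $S=\bigoplus_b\mathbb Cf_b$. We write $\mathcal D_A$, $\mathcal D_B$ and $\mathcal N$ for the categories of $(R,R)$-, $(S,S)$- and $(R,S)$-bimodules in $\mathcal C$. With the product $\otimes_R$ and the unit $R$, the category $\mathcal D_A$ is the one denoted $\mathcal C(G,\omega,A,\alpha)$. Here $X\otimes_RY$ is the quotient of $X\otimes Y$ whose relations and actions are given by \eqref{eq:assoc} when $x\otimes y$ is read as a product.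

On an $(R,S)$-bimodule $X$ let $\ell_a(x)=e_ax$ and $r_b(x)=xf_b$. By \eqref{eq:assoc}, $\ell_{a^{-1}}\ell_a$ and $r_{b^{-1}}r_b$ are nonzero scalars on each component, so these maps are invertible. Two consequences follow. First, $X$ is the direct sum of the subbimodules supported on the double cosets $AgB$. Second, graded modules are free: if $X$ is a right $R$-module and $\Theta$ a transversal of $G/A$, then $\big(\bigoplus_{g\in\Theta}X_g\big)\otimes R\to X$ is an isomorphism, so that
\begin{equation}\label{eq:free}
X\otimes_RY\cong\Big(\bigoplus_{g\in\Theta}X_g\Big)\otimes Y,\qquad \dim(X\otimes_RY)=\frac{\dim X\,\dim Y}{|A|}.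
\end{equation}

\begin{lemma}\label{lem:bimod}
Let $g\in G$ and $K_g=A\cap gBg^{-1}$. For $a\in K_g$ let $\tau_a=r_{g^{-1}ag}^{-1}\,\ell_a\colon X_g\to X_g$. There is a cocycle $\psi_g\in Z^2(K_g,\mathbb C^*)$, independent of $X$, with $\tau_a\tau_{a'}=\psi_g(a,a')\tau_{aa'}$, and $X\mapsto X_g$ is an equivalence from the $(R,S)$-bimodules supported on $AgB$ to the $\mathbb C_{\psi_g}[K_g]$-modules. Moreover $\dim X=\frac{|A|\,|B|}{|K_g|}\dim X_g$. If $\omega=1$, then
\begin{equation}\label{eq:psi}
\psi_g(a,a')=\alpha(a,a')\,\beta(g^{-1}ag,\,g^{-1}a'g)^{-1}.
\end{equation}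
\end{lemma}

\begin{proof}
For $(a,b)\in A\times B$ and $h\in AgB$ let $p^h_{a,b}=r_b^{-1}\ell_a\colon X_h\to X_{ahb^{-1}}$. The three instances of \eqref{eq:assoc} (two algebra elements on the left, two on the right, one on each side) give
\[
p^{a'hb'^{-1}}_{a,b}\,p^h_{a',b'}=\sigma\cdot p^h_{aa',bb'},
\]
where the scalar $\sigma=\sigma(a,b,a',b',h)\ne0$ does not depend on $X$. Conversely, the special cases $b=b'=1$, $a=a'=1$ and $b=1,\ a'=1$ of these relations are the three instances of \eqref{eq:assoc}. So the bimodules supported on $AgB$ are the modules over the algebra $\mathcal A$ with basis the symbols $p^h_{a,b}$, multiplied by the displayed rule, the product of non-composable symbols being $0$. This algebra is associative: on the free bimodule $R\otimes\mathbb C_g\otimes S$, where $\mathbb C_g$ is a line in degree $g$, the symbols act by invertible maps between nonzero spaces, and associativity of composition forces the required identity on $\sigma$.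

The elements $\epsilon_h=p^h_{1,1}$ are orthogonal idempotents with sum $1$. Since $A\times B$ is transitive on $AgB$, for each $h$ there are symbols $u_h\in\epsilon_h\mathcal A\epsilon_g$ and $u_h'\in\epsilon_g\mathcal A\epsilon_h$ whose products are nonzero multiples of $\epsilon_h$ and $\epsilon_g$. Hence $\mathcal A\cong M_n(\epsilon_g\mathcal A\epsilon_g)$ with $n=|AgB|=|A||B|/|K_g|$, and $X\mapsto\epsilon_gX=X_g$ is an equivalence that divides dimensions by $n$. The pairs $(a,b)$ with $agb^{-1}=g$ are those with $a\in K_g$ and $b=g^{-1}ag$, so $\epsilon_g\mathcal A\epsilon_g$ has basis the $\tau_a$ and is a twisted group algebra of $K_g$. For $\omega=1$, with $b=g^{-1}ag$ and $b'=g^{-1}a'g$,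
\[
\tau_a\tau_{a'}x=e_ae_{a'}\,x\,(f_bf_{b'})^{-1}=\alpha(a,a')\beta(b,b')^{-1}\tau_{aa'}x.\qedhere
\]
\end{proof}

In particular all these categories are semisimple with finitely many simple objects. Taking $(B,\beta)=(A,\alpha)$, the simple objects $X$ of $\mathcal D_A$ correspond to pairs $(AgA,\pi)$ with $\pi$ a simple module over a twisted group algebra of $A\cap gAg^{-1}$, and
\begin{equation}\label{eq:dim}
\dim X/|A|=|A:A\cap gAg^{-1}|\cdot\dim\pi .
\end{equation}

\subsection{The smallest case}

The category $\mathcal D_A$ acts on $\mathcal N$ by $X\otimes_R-$. If $\mathcal N$ has a single simple object $E$, then $X\otimes_RE$ is a multiple of $E$, and the multiplicity space is a vector space attached to $X$ compatibly with tensor products. The next example shows how a cocycle produces this situation when $A\cap B\neq1$.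

\begin{example}\label{ex:klein}
Let $G=A=B=K=\langle x,y\rangle$ be the Klein four-group, $\omega=1$, $\beta=1$, and let $R$ be given by $e_x^2=e_y^2=1$, $e_xe_y=-e_ye_x$. Sending $e_x,e_y$ to
\[
\sigma=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad \sigma'=\begin{pmatrix}0&1\\1&0\end{pmatrix}
\]
identifies $R$ with $M_2(\mathbb C)$, since $I,\sigma,\sigma',\sigma\sigma'$ are linearly independent. By Lemma~\ref{lem:bimod}, $\mathcal N$ has one simple object $E$, with $E_1=\mathbb C^2$, $\tau_x=\sigma$, $\tau_y=\sigma'$. The category $\mathcal D_A$ has four simple objects $X^\chi$, one for each character $\chi$ of $K$; the component $X^\chi_1$ is spanned by a vector $u$ with $e_au=\chi(a)ue_a$. On $(X^\chi\otimes_RE)_1=u\otimes E_1$,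
\[
\tau_a(u\otimes v)=e_au\otimes vf_a^{-1}=\chi(a)\,u\otimes e_avf_a^{-1}=\chi(a)\,u\otimes\tau_av .
\]
So $X^\chi\otimes_R-$ changes the signs of $\sigma,\sigma'$ according to $\chi$. Conjugation by $\sigma$, $\sigma'$, $\sigma\sigma'$ sends $(\sigma,\sigma')$ to $(\sigma,-\sigma')$, $(-\sigma,\sigma')$, $(-\sigma,-\sigma')$. Hence $\operatorname{Hom}(E,X^\chi\otimes_RE)$ is a line, spanned by one of $I,\sigma,\sigma',\sigma\sigma'$, and tensor products of the $X^\chi$ correspond to products of these matrices. With $\alpha=1$ instead, $\mathcal N$ has four simple objects $E^\eta$ and $X^\chi\otimes_RE^\eta\cong E^{\chi\eta}$, so $\operatorname{Hom}(E^\eta,X^\chi\otimes_RE^\eta)=0$ for $\chi\neq1$ and no faithful functor arises.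
\end{example}

\subsection{The bimodules of least dimension}

One-dimensional representations of $H$ will correspond to $R$-bimodules of dimension $|A|$; call these \emph{small}. By \eqref{eq:dim}, $X$ is small exactly when it is supported on a coset $gA$ with $g\in N_G(A)$ and $\dim X_g=1$. For $g\in N_G(A)$ let $c_g=c^A_g\in H^2(A,\mathbb C^*)$ be the class of the cocycle $\psi_g$ of Lemma~\ref{lem:bimod} for $(B,\beta)=(A,\alpha)$. The group $N_G(A)$ acts on $H^2(A,\mathbb C^*)$ by ${}^g\psi(a,a')=\psi(g^{-1}ag,g^{-1}a'g)$.

\begin{lemma}\label{lem:c}
\begin{enumerate}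
\item[(a)] $R$ is the only small $R$-bimodule up to isomorphism if and only if $A$ is perfect and $c_g\ne1$ for all $g\in N_G(A)\setminus A$.
\item[(b)] $c_{gh}=c_g\cdot{}^gc_h$ for $g,h\in N_G(A)$.
\item[(c)] Let $g\in N_G(A)$ normalize a subgroup $P\le A$ with $|H^2(P,\mathbb C^*)|\le2$, and suppose that $\omega$ is a coboundary on $Q=\langle P,g\rangle$. Then $c_g$ restricts to the trivial class on $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A small bimodule supported on $gA$ exists if and only if $\mathbb C_{\psi_g}[A]$ has a one-dimensional module, that is, $c_g=1$. In that case $\mathbb C_{\psi_g}[A]\cong\mathbb C[A]$, and there are as many such bimodules as $A$ has characters. The coset $A$ supports $R$ itself.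

(b) Let $X,Y\ne0$ be supported on $gA$ and $hA$. By \eqref{eq:free}, $X_g\otimes Y_h\cong(X\otimes_RY)_{gh}$. Put $a'=g^{-1}ag$ and $a''=h^{-1}a'h$, and let $\sim$ denote equality up to a scalar depending only on $a,g,h$. By definition $e_ax=\tau_a(x)e_{a'}$ and $e_{a'}y=\tau_{a'}(y)e_{a''}$, so
\[
e_a(x\otimes y)\sim\tau_a(x)e_{a'}\otimes y\sim\tau_a(x)\otimes e_{a'}y\sim\big(\tau_a(x)\otimes\tau_{a'}(y)\big)e_{a''}.
\]
Thus $\tau_a$ on $(X\otimes_RY)_{gh}$ is $\tau_a\otimes\tau_{g^{-1}ag}$ up to a scalar depending on $a$, and $\psi_{gh}$ differs from $\psi_g\cdot{}^g\psi_h$ by a coboundary.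

(c) Let $X\ne0$ be supported on $gA$. Then $X'=\bigoplus_{h\in gP}X_h$ is a $Q$-graded bimodule over $\bigoplus_{a\in P}\mathbb Ce_a$, with the same operators $\tau_a$ ($a\in P$) on $X_g$. Let $\mu$ trivialize $\omega$ on $Q$ as in \eqref{eq:triv}, and put $x*y=\mu(h,k)^{-1}xy$ for $x,y$ of degrees $h,k$. By \eqref{eq:assoc} and \eqref{eq:triv}, $(x*y)*z=x*(y*z)$. So for the new products $X'$ is an untwisted bimodule over $\mathbb C_{\alpha'}[P]$, where $\alpha'=\alpha\mu^{-1}$ is a cocycle, and each $\tau_a$ has only been rescaled. By \eqref{eq:psi}, $c_g|_P=[\alpha']\cdot{}^g[\alpha']^{-1}$, which is trivial because a group of order at most $2$ has no nontrivial automorphism.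
\end{proof}

\subsection{Reconstruction}

A \emph{fusion category} is a $\mathbb C$-linear semisimple rigid monoidal category with finitely many simple objects, finite-dimensional spaces of morphisms and simple unit. A \emph{fiber functor} is an exact faithful tensor functor $F$ to $\mathrm{Vec}$. A \emph{module category} over a fusion category $\mathcal D$ is a semisimple category $\mathcal M$ with an action $(X,M)\mapsto X\otimes M$ that is associative and unital up to coherent isomorphisms; a \emph{module functor} is a functor $\Phi$ with coherent natural isomorphisms $\Phi(X\otimes M)\cong X\otimes\Phi(M)$. We use three facts.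

\begin{enumerate}
\item[(T1)] For a fiber functor $F$ on $\mathcal D$, the algebra $H=\operatorname{End}(F)$ of natural endomorphisms is a finite-dimensional Hopf algebra, with $\Delta(h)$ acting on $F(X)\otimes F(Y)\cong F(X\otimes Y)$ as $h_{X\otimes Y}$, and $\mathcal D\simeq\operatorname{Rep}H$ with $F$ as the forgetful functor. Conversely every $H$ is recovered in this way from $\operatorname{Rep}H$ and its forgetful functor \cite[Thm.~5.3.12]{EGNO}.
\item[(T2)] Right $R$-modules in $\mathcal C$ form a $\mathcal C$-module category $\mathrm{Mod}_R$, and $N\mapsto(-\otimes_RN)$ is an equivalence $\mathcal N\simeq\operatorname{Fun}_{\mathcal C}(\mathrm{Mod}_R,\mathrm{Mod}_S)$ \cite[Prop.~7.11.1]{EGNO}. By Lemma~\ref{lem:bimod} the simple objects of $\mathrm{Mod}_R$ are indexed by $G/A$, and $\mathcal C$ permutes them transitively, so $\mathrm{Mod}_R$ is semisimple and indecomposable. Hence $\mathcal D_A$, which is $\operatorname{Fun}_{\mathcal C}(\mathrm{Mod}_R,\mathrm{Mod}_R)$ with the product reversed, is a fusion category \cite[Thm.~2.15]{ENO}.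
\item[(T3)] $\mathcal M\mapsto\operatorname{Fun}_{\mathcal C}(\mathrm{Mod}_R,\mathcal M)$ is a $2$-equivalence from $\mathcal C$-module categories to $\mathcal D_A$-module categories (\cite[Thm.~3.31]{EO}, \cite[Thm.~7.12.16]{EGNO}). With (T2), this says that $Y\mapsto(-\otimes_SY)$ is an equivalence $\mathcal D_B\simeq\operatorname{Fun}_{\mathcal D_A}(\mathcal N,\mathcal N)$.
\end{enumerate}

\begin{proposition}\label{prop:hopf}
Suppose that $G=AB$ and that the cocycle $\psi_1$ on $K=A\cap B$ is nondegenerate. Then $\mathcal N$ has a unique simple object $E$, the functor $F(X)=\operatorname{Hom}_{\mathcal N}(E,X\otimes_RE)$ is a fiber functor on $\mathcal D_A$, and $H=\operatorname{End}(F)$ is a semisimple Hopf algebra of dimension $|G|$ with $\operatorname{Rep}H\simeq\mathcal D_A$. The one-dimensional representations of $H$ are in bijection with the isomorphism classes of small $R$-bimodules, and those of $H^*$ with the isomorphism classes of small $S$-bimodules.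
\end{proposition}

\begin{proof}
There is one double coset, and $\mathbb C_{\psi_1}[K]$ has one simple module, so Lemma~\ref{lem:bimod} gives $E$; this is the only use of the two hypotheses. Thus $\mathcal N\simeq\mathrm{Vec}$, its linear endofunctors form the tensor category $\mathrm{Vec}$, and the action of $\mathcal D_A$ is a tensor functor $F$ with $X\otimes_RE\cong F(X)\otimes E$. Explicitly, $F(X)\otimes F(Y)\to F(X\otimes_RY)$ sends $u\otimes v$ to $(\mathrm{id}_X\otimes v)\circ u$. By \eqref{eq:free}, $\dim F(X)=\dim X/|A|$. So $F$ kills no simple object, and since $\mathcal D_A$ is semisimple, $F$ is exact and faithful. By (T1), $H$ is a Hopf algebra with $\operatorname{Rep}H\simeq\mathcal D_A$; as an algebra it is the sum of the $\operatorname{End}F(X)$ over simple $X$. Put $n_g=|A\cap gAg^{-1}|$. The squares of the dimensions of the simple modules of a twisted group algebra add up to the order of the group, so \eqref{eq:dim} gives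
\[
\dim H=\sum_{AgA}\Big(\frac{|A|}{n_g}\Big)^2n_g=\sum_{AgA}|AgA|=|G| .
\]
The one-dimensional representations of $H$ are the $X$ with $\dim F(X)=1$, that is, the small $R$-bimodules.

The dual is less direct, since $H^*$ does not appear in the construction; (T3) will bring it in. An algebra homomorphism $H^*\to\mathbb C$ is evaluation at a grouplike element $\phi\in H$, one with $\Delta(\phi)=\phi\otimes\phi$ and $\varepsilon(\phi)=1$. By (T1) these are the natural automorphisms of $F$ with $\phi_{X\otimes Y}=\phi_X\otimes\phi_Y$. A structure of $\mathcal D_A$-module functor on $\mathrm{Id}_{\mathcal N}$ is a natural family of automorphisms of $X\otimes_RE=F(X)\otimes E$ compatible with tensor products, which is the same thing. Two such structures give isomorphic module functors only if they are equal, because the natural automorphisms of $\mathrm{Id}_{\mathcal N}$ are scalars. So the grouplike elements are in bijection with the isomorphism classes of module endofunctors of $\mathcal N$ whose underlying functor is isomorphic to the identity. By (T3) these are the $Y\in\mathcal D_B$ with $E\otimes_SY\cong E$, and by \eqref{eq:free}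 this means $\dim Y=|B|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Take $\omega=1$. By \eqref{eq:psi}, $\psi_1=\alpha|_K\beta|_K^{-1}$, so Proposition~\ref{prop:hopf} applies. If $A$ and $B$ are perfect and self-normalizing, Lemma~\ref{lem:c}(a) shows that $R$ and $S$ are the only small bimodules.
\end{proof}

For $A=G$, $B=1$, $\alpha=1$ the category $\mathcal D_A$ has the $G$-modules as objects and $H^*$ has $|G|$ one-dimensional representations, as for $\mathbb C[G]$: the subgroup $B=1$ is perfect but not self-normalizing. For $K=1$ nondegeneracy is automatic, and the hypotheses of Theorem~\ref{thm:criterion} are those on exact factorizations recalled in the introduction.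

\section{The factorization $A_7=A_5\cdot GL_3(2)$ and dimension $151200$}\label{sec:A7}

Every class on a cyclic group is trivial, so the first nontrivial candidate for $K$ is the Klein four-group of Example~\ref{ex:klein}. We need a perfect group with a cocycle that is nondegenerate on such a subgroup.

\begin{lemma}\label{lem:Q8}
Let $\alpha$ be the cocycle on $A_5\cong PSL_2(5)$, with values in $\{\pm1\}$, defined by a set-theoretic section of $SL_2(5)\to A_5$. Its restriction to any Klein four-subgroup $K$ is nondegenerate.
\end{lemma}

\begin{proof}
For odd $q$ an involution of $SL_2(q)$ is diagonalizable with eigenvalues $\pm1$ and determinant $1$, so $z=-I$ is the only involution. The preimage of $K$ has order $8$, one involution and a noncyclic quotient, so it is $Q_8$. Then $\mathbb C_\alpha[K]=\mathbb C[Q_8]/(z+1)$ has dimension $4$ and maps onto $M_2(\mathbb C)$ by the two-dimensional irreducible representation of $Q_8$.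
\end{proof}

Let $L=GL_3(2)$ act on the seven nonzero vectors of $\mathbb F_2^3$, the points of the Fano plane, whose lines are the triples $\{u,w,u+w\}$. Label the points $1,\dots,7$. Since $L$ is simple, $L\le A_7$. Throughout, $D=\operatorname{Alt}\{1,\dots,5\}\le A_7$.

\begin{lemma}\label{lem:fano}
\begin{enumerate}
\item[(a)] $D\cap L$ is a Klein four-group and $A_7=DL$.
\item[(b)] $N_{A_7}(L)=L$.
\item[(c)] $C_{A_7}(D)=1$, and $N_{A_7}(D)\cong S_5$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u,w$ be the points labeled $6,7$, and complete them to a basis $u,w,x$. The group $D\cap L=L_{u,w}$ consists of the four maps that fix $u,w$ and send $x$ to $x+\lambda u+\mu w$; it is isomorphic to $\mathbb F_2^2$. Hence $|DL|=60\cdot168/4=2520$.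

(b) The description in (a) shows that the common fixed points of $L_{u,w}$ are $u,w,u+w$. A permutation $\pi$ normalizing $L$ conjugates $L_{u,w}$ to $L_{\pi u,\pi w}$, so $\pi(u+w)=\pi u+\pi w$ for all points $u\neq w$. Thus $\pi$ is linear.

(c) The normalizer preserves the set $\{6,7\}$ of fixed points of $D$, and the stabilizer of $\{6,7\}$ normalizes $D$. Restriction to $\{1,\dots,5\}$ maps this stabilizer isomorphically onto $S_5$, since the action on $\{6,7\}$ is determined by parity. Finally $C_{S_5}(A_5)=1$.
\end{proof}

\begin{example}[a near miss]\label{ex:2520}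
Take $G=A_7$, $A=D$, $B=L$, $\alpha$ as in Lemma~\ref{lem:Q8} and $\beta=1$. Theorem~\ref{thm:criterion} gives $H$ of dimension $2520$, and $H^*$ has only the trivial one-dimensional representation. But let $s\in N_G(D)\setminus D$. Since $H^2(A_5,\mathbb C^*)\cong\mathbb Z/2$, Lemma~\ref{lem:c}(c) with $P=D$ gives $c_s=1$. So the coset $sD$ supports a small bimodule, and $H$ has exactly two one-dimensional representations.
\end{example}

The element $s$ induces the outer automorphism of $D$. To remove it, adjoin a second copy of $D$, on which the ambient group induces only inner automorphisms, and embed $A_5$ diagonally.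

\begin{proof}[Proof of Theorem~\ref{thm:first}]
Let $G=D\times A_7$, $A=\{(d,d):d\in D\}\cong A_5$ and $B=D\times L$. Both subgroups are perfect. For $(x,y)\in G$ write $y=dl$ with $d\in D$, $l\in L$; then $(x,y)=(d,d)(d^{-1}x,l)$, so $G=AB$. The intersection $K=\{(d,d):d\in D\cap L\}$ is a Klein four-group, and $N_G(B)=D\times N_{A_7}(L)=B$. If $(x,y)$ normalizes $A$, then $xdx^{-1}=ydy^{-1}$ for all $d\in D$, so $x^{-1}y\in C_{A_7}(D)=1$ and $(x,y)\in A$. With $\alpha$ from Lemma~\ref{lem:Q8} and $\beta=1$, Theorem~\ref{thm:criterion} gives a biperfect Hopf algebra of dimension $60\cdot2520=151200$.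
\end{proof}

\section{The group $2^4{:}A_7$ and dimension $40320$}\label{sec:affine}

The second repair costs a factor $16$ instead of $60$. Let $A_7<A_8\cong GL_4(2)$ act on $V=\mathbb F_2^4$, and let $G=V\rtimes A_7$, with product $(w,y)(w',y')=(w+yw',yy')$ and order $40320$. The complements to $V$ in $V\rtimes D$ are the subgroups $\{(f(d),d)\}$ for $1$-cocycles $f\colon D\to V$, that is, maps with $f(dd')=f(d)+df(d')$. We shall find a class in $H^1(D,V)$ that the outer element $s$ moves; no element of $G$ over $s$ then normalizes the corresponding complement. The other factor must absorb $V$, and we have to check that it stays perfect.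

\subsection{The natural module of $SL_2(4)$}

An element of order $5$ in $GL_4(2)$ acts irreducibly, because $2$ has order $4$ modulo $5$ and so nontrivial irreducible $\mathbb F_2[\mathbb Z/5]$-modules have dimension $4$. The \emph{natural module} of $A_5\cong SL_2(4)$ is $\mathbb F_4^2$ viewed over $\mathbb F_2$.

\begin{lemma}\label{lem:natural}
Let $\Gamma\cong A_5$ act on $U=\mathbb F_2^4$ so that elements of order $3$ fix no nonzero vector. Then, for any identification $\Gamma=SL_2(4)$, $U$ is the natural module. Consequently $\operatorname{End}_\Gamma(U)=\mathbb F_4$, the group $\Gamma$ is transitive on the nonzero vectors, and the stabilizers are Klein four-groups.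
\end{lemma}

\begin{proof}
The number of irreducible $\mathbb F_2[\Gamma]$-modules is the number of orbits of $x\mapsto x^2$ on the conjugacy classes of elements of odd order. In $A_5$ these classes are $\{1\}$, one class of order $3$, and two classes of order $5$ that squaring interchanges; so there are three modules. Every nontrivial module of dimension $4$ is faithful, hence irreducible by the remark above. Two such are the natural module, where an element of order $3$ has eigenvalues $\zeta,\zeta^{-1}\ne1$ in $\mathbb F_4$ and fixes no nonzero vector, and the even-weight submodule of $\mathbb F_2^5$, where $(123)$ fixes the sum of the fourth and fifth basis vectors. With the trivial module the list is complete, and $U$ can only be the natural module.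

The ring $\operatorname{End}_\Gamma(U)$ is a finite field containing $\mathbb F_4$ over which $U$ is a vector space. It is not $\mathbb F_{16}$, since then $\Gamma$ would embed in $\mathbb F_{16}^*$. Finally $SL_2(4)$ is transitive on nonzero vectors, and the stabilizer of the first basis vector is the group of upper unitriangular matrices, isomorphic to $(\mathbb F_4,+)$.
\end{proof}

\subsection{The stabilizer of a vector}

By \cite{ATLAS} the maximal subgroups of $A_7$ are $A_6$, $L_2(7)$ (two classes), $S_5$ and $(A_4\times3){:}2$, of indices $7,15,15,21,35$. As $A_6$ has no subgroup of index $2$, a subgroup of index at most $15$ has index $1$, $7$ or $15$, and those of index $15$ are maximal and isomorphic to $L_2(7)\cong GL_3(2)$. We also use Jordan's theorem: a primitive permutation group of degree $n$ containing a $3$-cycle contains $A_n$.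

\begin{lemma}\label{lem:stab}
\begin{enumerate}
\item[(a)] No subgroup of order $168$ of $A_7$ contains a $3$-cycle.
\item[(b)] $A_7$ is transitive on the $15$ nonzero vectors of $V$. The stabilizer $L$ of a nonzero vector $v$ is isomorphic to $GL_3(2)$, and $N_{A_7}(L)=L$.
\item[(c)] $V|_D$ is the natural module, $A_7=DL$, and $D\cap L$ is a Klein four-group.
\item[(d)] $[V,L]=V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Such a subgroup contains a $7$-cycle, so it is transitive of prime degree, hence primitive. Jordan's theorem applies.

(b) Orbits on nonzero vectors have size $1$, $7$ or $15$. An element of order $5$ fixes no nonzero vector, but it would fix a point in an orbit of size $1$ or $7$. So $L$ has index $15$; it is maximal, and not normal.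

(c) The elements of order $3$ in $D$ are $3$-cycles. By (a) and (b) they lie in no vector stabilizer, so Lemma~\ref{lem:natural} applies. Transitivity of $D$ on the nonzero vectors, which form the $A_7$-set $A_7/L$, means $A_7=DL$.

(d) Otherwise $[V,L]$ lies in a hyperplane $W$, and $W$ is $L$-invariant because $lw=w+(lw-w)$. Suppose first that $v\notin W$. Then $V=\langle v\rangle\oplus W$ and $L$ is faithful on $W$. An involution $t\in L$ satisfies $(t-1)^2=0$, so $t-1$ has rank $1$ on the three-dimensional space $W$, and $t$ fixes $2^3-1=7$ nonzero vectors of $V$. On the other hand $A_7$ has one class of involutions, of size $105$, with centralizers of order $24$, and $GL_3(2)$ has $21$ involutions. Counting the $x$ with $x^{-1}tx\in L$ shows that $t$ fixes $24\cdot21/168=3$ points of $A_7/L$, a contradiction. Suppose now that $v\in W$. Then $L$ acts trivially on $\langle v\rangle$ and $V/W$, and also on the plane $W/\langle v\rangle$, since $L$ is simple and $|GL_2(2)|=6$. So $L$ consists of unitriangular matrices and is a $2$-group, a contradiction.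
\end{proof}

Part (d) is where the choice of $L$ matters. The stabilizer $L'$ in $A_7$ of a hyperplane $W$ acts trivially on $V/W$, so $V\rtimes L'$ has a quotient of order $2$.

\subsection{A complement that is self-normalizing}

The group $N=N_{A_7}(D)\cong S_5$ acts on cocycles by $(y\cdot f)(d)=yf(y^{-1}dy)$, and hence on $H^1(D,V)$. Elements $y\in D$ act trivially on classes: expanding $f(y^{-1}dy)$ and using $yf(y^{-1})=-f(y)$ gives $(y\cdot f)(d)=f(d)+df(y)-f(y)$.

\begin{lemma}\label{lem:H1}
$H^1(D,V)\ne0$, and every $s\in N\setminus D$ acts nontrivially on it.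
\end{lemma}

\begin{proof}
We realize the natural module inside a permutation module, where a nonsplit extension is visible. Let $D\cong PSL_2(5)$ act on the six points of the projective line over $\mathbb F_5$. Let $U_0\subset\mathbb F_2^6$ be the even-weight submodule, $\mathbf 1\in U_0$ the all-one vector, and $M=U_0/\langle\mathbf 1\rangle$, of dimension $4$. Point stabilizers have order $10$, so an element of order $3$ has two $3$-cycles, and its fixed vectors in $U_0$ are $0$ and $\mathbf1$. Its order is odd, so fixed vectors in $M$ lift to fixed vectors in $U_0$, and it fixes no nonzero vector of $M$. By Lemmas~\ref{lem:natural} and~\ref{lem:stab}(c), $M\cong V|_D$. Let $u\in\mathbb F_2^6/\langle\mathbf1\rangle$ be the image of a basis vector and $f(d)=du-u\in M$. If this cocycle were a coboundary, $f(d)=dm-m$ with $m\in M$, then $u-m$ would be an invariant element of odd weight, that is, an invariant pair $\{\Delta,\Delta^c\}$ of complementary subsets with $|\Delta|$ odd. As $D$ has no subgroup of index $2$, the set $\Delta$ would be invariant, against transitivity. So $H^1(D,V)\neq0$.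

Scalars make $H^1(D,V)$ a vector space over $\mathbb F_4=\operatorname{End}_D(V)$. Conjugation by $s$ is a field automorphism of $\mathbb F_4$. If it were trivial, $s$ would lie in $GL_2(4)=\mathbb F_4^*\times SL_2(4)$, so $d^{-1}s$ would centralize $D$ for some $d\in D$, and $s\in D$ by Lemma~\ref{lem:fano}(c). Hence $s\lambda=\lambda^2s$ on $V$, and $s\cdot(\lambda x)=\lambda^2(s\cdot x)$ for $x\in H^1(D,V)$. If $s$ acted trivially, then $\lambda x=\lambda^2x$ for all $x$, and $\lambda\ne0,1$ would give $x=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]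
Let $B=V\rtimes L$. Its derived subgroup contains $[V,L]=V$ and $L'=L$, so $B$ is perfect; and $N_G(B)=B$, because $V\le B$ and $N_{A_7}(L)=L$. Fix $s\in N\setminus D$, choose $x=[f]\in H^1(D,V)$ with $s\cdot x\ne x$, and let $A=\{(f(d),d):d\in D\}\cong A_5$.

Let $(w,y)$ normalize $A$. Then $y\in N$, and
\[
(w,y)(f(d),d)(w,y)^{-1}=\big(w+yf(d)-(ydy^{-1})w,\ ydy^{-1}\big).
\]
The right side lies in $A$, so $f(d')=(y\cdot f)(d')+w-d'w$ for all $d'\in D$. Thus $y\cdot x=x$. The elements of $sD=N\setminus D$ send $x$ to $s\cdot x\neq x$, so $y\in D$. After multiplying by an element of $A$ we may assume $y=1$; then $d'w=w$ for all $d'$, so $w=0$. Hence $N_G(A)=A$.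

Given $(w,y)\in G$, write $y=dl$ with $d\in D$, $l\in L$; then $(f(d),d)^{-1}(w,y)\in B$, so $G=AB$. The intersection $\{(f(d),d):d\in D\cap L\}$ is a Klein four-group. With $\alpha$ from Lemma~\ref{lem:Q8} and $\beta=1$, Theorem~\ref{thm:criterion} gives a biperfect Hopf algebra $H$ of dimension $40320$, and $\operatorname{Rep}H\simeq\mathcal C(G,1,A,\alpha)$ is group-theoretical.
\end{proof}

\section{The lower bound}\label{sec:bound}

\subsection{Reduction to finite groups}

Let $H\ne\mathbb C$ be biperfect with $\operatorname{Rep}H\simeq\mathcal D_A=\mathcal C(G,\omega,A,\alpha)$. The forgetful functor of $\operatorname{Rep}H$ is a fiber functor $F$ on $\mathcal D_A$ with $H\cong\operatorname{End}(F)$, by (T1). By \cite[Cor.~3.1]{O}, every fiber functor on $\mathcal D_A$ is the one of Proposition~\ref{prop:hopf} for a pair $(B,\beta)$ with $\beta$ trivializing $\omega$ on $B$, $G=AB$ and $\psi_1$ nondegenerate on $K=A\cap B$. (The reason: $F$ makes $\mathrm{Vec}$ a $\mathcal D_A$-module category; by (T3) it comes from an indecomposable $\mathcal C$-module category, and these are the categories $\mathrm{Mod}_S$.) So $\dim H=|G|>1$,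 and the following hold.

\begin{enumerate}
\item[(N1)] $G=AB$, and $A,B,G$ are perfect.
\item[(N2)] $|K|=|A||B|/|G|$ is a square, and $K$ is solvable.
\item[(N3)] $c^A_g\ne1$ for $g\in N_G(A)\setminus A$, and $c^B_g\ne1$ for $g\in N_G(B)\setminus B$.
\item[(N4)] $A$ and $B$ are nontrivial proper subgroups; in particular they are not solvable.
\item[(N5)] $\omega|_A$ and $\omega|_B$ are coboundaries.
\end{enumerate}

Indeed, Proposition~\ref{prop:hopf} and Lemma~\ref{lem:c}(a) give (N3) and show that $A,B$ are perfect; then $G'\supseteq AB=G$. For solvability, Howlett and Isaacs \cite{HI} proved that a group $\Gamma$ with an irreducible character of degree $|\Gamma:Z(\Gamma)|^{1/2}$ is solvable. Choose $\psi_1$ in its class with values in a finite cyclic group $\mu_n$, and let $\Gamma$ be the central extension of $K$ by $\mu_n$ that it defines. Then $\Gamma$ has an irreducible character $\chi$ with $\chi(1)^2=|K|=|\Gamma:\mu_n|$, and $\chi(1)^2\le|\Gamma:Z(\Gamma)|$ forces $Z(\Gamma)=\mu_n$. For (N4): if $A=1$, all $c^A_g$ are trivial and (N3) gives $G=1$; if $B=G$, then $K=A$ is perfect and solvable, so $A=1$. The conditions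 are symmetric in $A$ and $B$, which gives the other two cases.

\emph{From now on we assume $|G|<40320$ and derive a contradiction.} The group $G$ is small enough that its quotient by the solvable radical is a simple group or a product of two, from a short list. The main tool is arithmetic: $|K|$ must be a square. This excludes all factorizations except those with a normal factor and two others, one in $A_8$ and the near miss in $A_7$; for these we use (N3).

\subsection{Tools}

We recall four standard facts. Here $\Gamma$ is a finite group.

\begin{enumerate}
\item[(G1)] If $\Gamma_0\le\Gamma$, $p\nmid|\Gamma:\Gamma_0|$ and $n\ge1$, then restriction $H^n(\Gamma,M)\to H^n(\Gamma_0,M)$ is injective on the $p$-primary part; and $|\Gamma|$ annihilates $H^n(\Gamma,M)$. In particular a nonsplit central extension of $\Gamma$ by $\mathbb Z/p$ is nonsplit over $\Gamma_0$.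
\item[(G2)] If $\Gamma$ is perfect and $Z\le Z(\Gamma)$, then $Z$ is isomorphic to a subgroup of the Schur multiplier $H^2(\Gamma/Z,\mathbb C^*)$, since $\operatorname{Hom}(Z,\mathbb C^*)$ embeds in it. The multiplier is trivial for cyclic groups, $SL_2(5)$, $SL_2(7)$, $L_2(8)$, $M_{11}$; it is $\mathbb Z/2$ for the Klein four-group, $A_5$, $L_2(7)$, $L_2(11)$; and $\mathbb Z/6$ for $A_6$, $A_7$.
\item[(G3)] (Gr\"un) If $\Gamma$ is perfect, then $Z(\Gamma/Z(\Gamma))=1$.
\item[(G4)] (Goursat) A subgroup of $P_1\times P_2$, with $P_1,P_2$ simple, that projects onto both factors is either $P_1\times P_2$ or the graph of an isomorphism $P_1\to P_2$.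
\end{enumerate}

Table~\ref{tab:simple} lists the nonabelian simple groups of order below $40320$ with their nontrivial proper perfect subgroups. For $L_2(q)$ the second column follows from Dickson's description of the subgroups, and otherwise from the nonsolvable maximal subgroups given in \cite{ATLAS}: none for $L_3(3)$, $Sz(8)$; $L_2(7)$ for $U_3(3)$; $A_6,L_2(7),S_5$ for $A_7$; $A_6\cdot2$, $L_2(11)$, $S_5$ for $M_{11}$; $A_7$, $2^3{:}L_3(2)$ (two classes), $S_6$, $(A_5\times3){:}2$ for $A_8$; $2^4{:}A_5$, $A_6$, $L_3(2)$ for $L_3(4)$; $2^4{:}A_5$, $S_6$ for $U_4(2)$. In $2^3{:}L_3(2)<A_8$ and $2^4{:}A_5<L_3(4)$ the normal $2$-subgroup is an irreducible module; a nontrivial perfect subgroup maps onto the simple quotient and meets the module in a submodule, so it is a complement or the whole group.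

\begin{table}[ht]
\centering
\begin{tabular}{p{0.62\textwidth}|p{0.30\textwidth}}
simple group $T$ (order) & proper perfect subgroups $\neq1$\\
\hline
$A_5$ (60), $L_2(7)$ (168), $L_2(8)$ (504), $L_2(13)$ (1092), $L_2(17)$ (2448), $L_3(3)$ (5616), $L_2(23)$ (6072), $L_2(27)$ (9828), $L_2(37)$ (25308), $Sz(8)$ (29120), $L_2(32)$ (32736), $L_2(43)$ (39732) & none\\
\hline
$A_6$ (360), $L_2(11)$ (660), $L_2(19)$ (3420), $L_2(16)$ (4080), $L_2(25)$ (7800), $L_2(29)$ (12180), $L_2(31)$ (14880), $L_2(41)$ (34440) & $A_5$\\
\hline
$A_7$ (2520) & $A_5$, $A_6$, $L_2(7)$\\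
$U_3(3)$ (6048) & $L_2(7)$\\
$M_{11}$ (7920) & $A_5$, $A_6$, $L_2(11)$\\
$A_8$ (20160) & orders $60$, $168$, $360$, $1344$, $2520$\\
$L_3(4)$ (20160) & orders $60$, $168$, $360$, $960$\\
$U_4(2)$ (25920) & $A_5$, $A_6$, or inside $2^4{:}A_5$\\
\end{tabular}
\caption{The nonabelian simple groups of order below $40320$ and their nontrivial proper perfect subgroups.}\label{tab:simple}
\end{table}

Let $J$ be the solvable radical of $G$, the largest solvable normal subgroup, and fix a chief series of $G$ through $J$. Its factors inside $J$ are elementary abelian. The next lemma says that a prime dividing $|J|$ often forces $J$ to be large.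

\begin{lemma}\label{lem:chief}
\begin{enumerate}
\item[(a)] Let $M_1/M_0$ be a noncentral chief factor inside $J$, of order $p^k$, with centralizer $C$. Then $G/C$ is a nontrivial perfect subgroup of $SL_k(p)$; so $k\ge2$ and $p^k\ne4,9$. If $G/J=T$ is simple, then $T$ is a quotient of $G/C$, so $|T|$ divides $|SL_k(p)|$.
\item[(b)] If all chief factors inside $J$ are central, then $J=Z(G)$, and $J$ is isomorphic to a subgroup of $H^2(G/J,\mathbb C^*)$.
\item[(c)] If $p$ divides $|J|$ and the Sylow $p$-subgroups of $G/J$ are cyclic, then there is a noncentral chief factor of $p$-power order inside $J$.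
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $G/C$ is a nontrivial perfect subgroup of $GL_k(p)$, on which the determinant is trivial; and $SL_1(p)$, $SL_2(2)$, $SL_2(3)$ are solvable. If $G/J$ is simple, $CJ$ is $J$ or $G$. In the second case $G/C\cong J/(J\cap C)$ would be solvable. So $C\le J$.

(b) By induction the $i$th term of the series lies in the $i$th term of the upper central series of $G$, which is $Z(G)$ by (G3). Also $Z(G)\le J$. Apply (G2).

(c) Let $M_1/M_0$ be the highest factor of $p$-power order inside $J$. Then $p\nmid|J/M_1|$, so a Sylow $p$-subgroup of $G/M_1$ is cyclic, and by (G1) the multiplier of $G/M_1$ has trivial $p$-part. By (G2) applied to $G/M_0$, the factor $M_1/M_0$ is not central.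
\end{proof}

\subsection{Normal factors and the quotient by the radical}

\begin{lemma}\label{lem:normal}
Neither $A$ nor $B$ is normal in $G$.
\end{lemma}

\begin{proof}
Suppose $A$ is normal. Then $G/A$ is perfect and nontrivial, so $|G/A|\ge60$ and $|A|<672$. The nontrivial perfect groups of order below $672$ are $A_5$, $SL_2(5)$, $L_2(7)$, $SL_2(7)$, $A_6$, $L_2(8)$, $L_2(11)$ \cite{HP}, so $H^2(A,\mathbb C^*)$ is cyclic. Its automorphism group is abelian, so the perfect group $G$ acts trivially on it, and by Lemma~\ref{lem:c}(b) $c^A$ is a homomorphism from $G$ to an abelian group. It is trivial, against (N3) and (N4).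
\end{proof}

Bars denote images in $\bar G=G/J$. By (N4), $\bar A$ and $\bar B$ are nontrivial perfect groups, and $\bar G=\bar A\bar B$. The minimal normal subgroups of $\bar G$ are nonabelian, so the socle $\Sigma$ that they generate is a direct product of nonabelian simple groups, at most two since $60^3>40320$. The centralizer of $\Sigma$ is normal and meets $\Sigma$ trivially, so it contains no minimal normal subgroup and is trivial. The perfect group $\bar G$ cannot interchange two factors, so $\bar G/\Sigma$ embeds in the product of their outer automorphism groups. These are solvable, so $\bar G=\Sigma$.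

\subsection{Two simple factors}

Let $\bar G=T_1\times T_2$ with $|T_1|\le|T_2|$. Then $|J|<40320/3600$, so $|J|\le11$. By Lemma~\ref{lem:chief}(a) a noncentral chief factor in $J$ would have order $8$, with $G/C=GL_3(2)$, and then $|G|\ge60\cdot168\cdot8>40320$. So $J$ is central. If $\bar A$ were normal in $\bar G$, then $A=(AJ)'$ would be normal in $G$. So $\bar A$ and $\bar B$ are not normal. From $|T_1||T_2|<40320$ we get $T_1=A_5$ and $T_2\in\{A_5,L_2(7),A_6,L_2(8),L_2(11)\}$, or $T_1=T_2=L_2(7)$. In each case the projection of a perfect subgroup to $T_1$ is trivial or onto. Hence a nontrivial perfect subgroup whose projection to $T_2$ is trivial equals $T_1$, and by (G4) one that projects onto $T_2$ is $T_2$, $\bar G$ or the graph of an isomorphism. All of these are normal except the graphs.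

\emph{$T_2\in\{A_5,L_2(7),L_2(8)\}$.} Here $T_2$ has no nontrivial proper perfect subgroup, so $\bar A,\bar B$ are graphs of isomorphisms $\theta_1,\theta_2$, and $T_1\cong T_2=T\in\{A_5,L_2(7)\}$. From $\bar G=\bar A\bar B$ we get $\bar A\cap\bar B=1$, so $\theta=\theta_2^{-1}\theta_1$ fixes only $1$. Regard $T$ as a subgroup of index $2$ in $\operatorname{Aut}(T)=S_5$ or $PGL_2(7)$. Then $\theta$ has $|T|$ conjugates under $T$, and they fill the coset $\theta T$; so all elements of this coset have the same order. This fails for the coset $T$; for $S_5\setminus A_5$, which contains $(12)$ and $(1234)$; and for $PGL_2(7)\setminus L_2(7)$, which contains the images of $\operatorname{diag}(-1,1)$ and $\operatorname{diag}(3,1)$, of orders $2$ and $6$ and nonsquare determinants.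

\emph{$T_2=A_6$.} Then $|\bar G|=21600$ and $J=1$. There are no graphs, so $A$ and $B$ project onto subgroups $A_5$ of $A_6$ and by (G4) have order $60$ or $3600$. Then $|A||B|/21600\in\{1/6,10,600\}$, against (N2).

\emph{$T_2=L_2(11)$.} One of $\bar A,\bar B$ has order divisible by $11$, so it projects onto $T_2$ and is normal.

\subsection{A simple quotient, both images proper}

From now on $\bar G=T$ is simple, and $|J|\le m(T)$, the largest integer below $40320/|T|$. Put $I=\bar A\cap\bar B$. Then
\begin{equation}\label{eq:K}
|I|=\frac{|\bar A|\,|\bar B|}{|T|},\qquad |K|=\frac{|A\cap J|\,|B\cap J|}{|J|}\,|I| .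
\end{equation}
Suppose that $\bar A,\bar B\ne T$. The first row of Table~\ref{tab:simple} is excluded. In the second row $|T|$ must divide $60^2$, which excludes all but $A_6$: the orders are divisible by $11,19,17,13,29,31,41$. For $U_3(3)$, $|T|$ must divide $168^2$, but $v_3(6048)=3>2$. Six groups remain.

\emph{$T=A_6$.} Here $|I|=10$ and $|J|\le111$. If $5\nmid|J|$, then $v_5(|K|)=1$. If $5$ divides $|J|$, Lemma~\ref{lem:chief} gives a factor of order $5^k\le111$ with $k\geq2$, so $k=2$; but $360$ does not divide $|SL_2(5)|=120$.

\emph{$T=M_{11}$.} Here $|J|\le5$, so $J$ is central and then trivial by Lemma~\ref{lem:chief}(a),(b). One factor has order divisible by $11$, hence $660$; the other has order $60$, $360$ or $660$; and $|K|=5,30,55$.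

\emph{$T=U_4(2)$.} Here $J=1$ and $v_3(|T|)=4$. The perfect subgroups have $v_3\le2$, with equality only for $A_6$. So $|K|=360^2/25920=5$.

\emph{$T=L_3(4)$.} Here $J=1$. One factor has order divisible by $7$, hence $168$, so the other has order $120|K|$. Of $60,168,360,960$ only $360=120\cdot3$ and $960=120\cdot8$ are multiples of $120$, and $3,8$ are not squares.

\emph{$T=A_8$.} Here $J=1$, and we may assume that $7$ divides $|A|$. If $|A|=2520$, then $|K|=|B|/8$, whose integer values are $21,45,168,315$. If $|A|=168$, then $|K|=|B|/120$, with integer values $3,21$. If $|A|=1344$, then $|K|=|B|/15$, with integer values $4,24,168$. So $|A|=1344$, $B\cong A_5$ and $|K|=4$, and arithmetic does not exclude this case. In $G\cong GL_4(2)$ the stabilizers of nonzero vectors and of hyperplanes of $\mathbb F_2^4$ have index $15$; they are not conjugate, since the latter fix no nonzero vector. So they form the two classes of subgroups of order $1344$, and after replacing the module by its dual if necessary, $A$ is a vector stabilizer. Then $B$ is transitive on nonzero vectors with stabilizers of order $4$, so its elements of order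 $3$ fix none. By Lemma~\ref{lem:natural}, $C_G(B)=\mathbb F_4^*$ has order $3$, and it meets $B$ in $Z(B)=1$. Since $H^2(B,\mathbb C^*)\cong\mathbb Z/2$, Lemma~\ref{lem:c}(b) shows that $c^B\colon N_G(B)\to\mathbb Z/2$ is a homomorphism. It kills $C_G(B)$, against (N3).

\emph{$T=A_7$.} Here $|J|\le15$. A noncentral chief factor would have order $8$, but $2520\nmid168$. So $J=Z$ is central and $|Z|$ divides $6$. We may assume that $7$ divides $|\bar A|$, so $\bar A\cong L_2(7)$ and $|\bar B|=15|I|$. Thus $\bar B\cong A_6$ with $|I|=24$, or $\bar B\cong A_5$ with $|I|=4$. By (G2), $|A\cap Z|\le2$, and $|B\cap Z|\le2$ if $\bar B\cong A_5$.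

Let $\bar B\cong A_6$. If $3\nmid|Z|$, then $v_3(|K|)=v_3(24)=1$. If $3$ divides $|Z|$, let $Z_2$ be the Sylow $2$-subgroup of $Z$. The perfect group $G/Z_2$ is a nonsplit extension of $A_7$ by $\mathbb Z/3$, and it is nonsplit over $\bar B$ by (G1), the index being $7$. So the image of $B$ is not a complement, $3$ divides $|B\cap Z|$, and $v_3(|K|)=0+1-1+1=1$ by \eqref{eq:K}.

Let $\bar B\cong A_5$. If $3$ divides $|Z|$, then \eqref{eq:K} gives $v_3(|K|)=-1$. If $|Z|=2$, the extension is nonsplit over $\bar A$, of index $15$, so $Z\le A$ and $A$ is perfect of order $336$, that is, $A\cong SL_2(7)$. Now $|K|=4|B\cap Z|$ forces $B\cap Z=1$. But the only involution of $SL_2(7)$ is central, so the involutions of $\bar A$ lift to elements of order $4$. All involutions of $A_7$ are conjugate, so $G$ has no involution outside $Z$, whereas $B\cong A_5$ has fifteen.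

It remains to treat $G=A_7$, $A\cong L_2(7)$, $B\cong A_5$, $|K|=4$. Then $B$ is transitive on $G/A$ with stabilizers of order $4$, so no element of order $3$ in $B$ is conjugate into $A$. The proper subgroups of $A_5$ of index at most $7$ have index $5$ or $6$, so the orbits of $B$ on the seven letters have sizes $6,1$ or $5,1,1$. In the first case the stabilizers in the long orbit have order $10$, and the elements of order $3$ are products of two $3$-cycles. These form one class in $A_7$, which meets $A$ by Lemma~\ref{lem:stab}(a); this is a contradiction. So $B$ is the alternating group on five letters, and $N_G(B)\cong S_5$. This is the factorization of Example~\ref{ex:2520}, but now $\omega$ is arbitrary, and the homomorphism $c^B\colon S_5\to\mathbb Z/2$ could a priori be the sign. Condition (N5) for the \emph{other} factor prevents this. Let $P$ be a Sylow $2$-subgroup of $B$, let $Q>P$ be a Sylow $2$-subgroup of $N_G(B)$, of order $8$, and let $s\in Q\setminus P$. Then $s\notin B$, $s$ normalizes $P$, and $Q=\langle P,s\rangle$. As $\omega|_A$ is a coboundary and $|G:A|=15$, the class of $\omega$ in $H^3(G,\mathbb C^*)$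 has odd order by (G1). Its restriction to $Q$ is also killed by $8$, so it is trivial. By Lemma~\ref{lem:c}(c), $c^B_s$ restricts trivially to the Klein four-group $P$. Restriction from $H^2(B,\mathbb C^*)\cong\mathbb Z/2$ to $P$ is injective by (G1), so $c^B_s=1$, against (N3).

\subsection{A simple quotient, one image surjective}

By symmetry let $\bar A=T$. Since $A\ne G$ we have $|J|\ge2$, so $|T|<20160$. Now $I=\bar B$ in \eqref{eq:K}. Let $p$ be a prime with $v_p(|\bar B|)=v_p(|T|)=1$. If $p\nmid|J|$, then $v_p(|K|)=1$, against (N2). So $p$ divides $|J|$, and by Lemma~\ref{lem:chief}(a),(c),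
\begin{equation}\label{eq:pk}
p^k\text{ divides }|J|\text{ for some }k\ge2\text{ such that }|T|\text{ divides }|SL_k(p)|.
\end{equation}
We contradict $|J|\le m(T)$ for each $T$ and each nontrivial perfect subgroup $\bar B\le T$ allowed by Table~\ref{tab:simple}.

\emph{$T\in\{A_6,L_2(11),A_7,L_2(19),L_2(16),M_{11},L_2(29),L_2(31)\}$.} Here $v_5(|T|)=1$ and $m(T)\le111$. If $5$ divides $|\bar B|$, take $p=5$: as $|T|>120=|SL_2(5)|$, we get $k\ge3$ and $|J|\ge125$. The only $\bar B$ of order prime to $5$ is $L_2(7)<A_7$; then $p=7$ gives $|J|\ge49>15=m(A_7)$.

\emph{$T=U_3(3)$.} Here $\bar B$ is $L_2(7)$ or $T$, and $p=7$ gives $|J|\ge49>6=m(T)$.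

\emph{$T=L_2(25)$.} Here $\bar B$ is $A_5$ or $T$, $v_3(7800)=1$, and $p=3$ gives $|J|\ge9>5=m(T)$.

For the remaining groups, all from the first row of the table, $\bar B=T$.

\emph{$T=A_5$.} The prime $5$ gives $25\mid|J|$. For $p=3$, the orders $|SL_2(3)|=24$ and $|SL_3(3)|=5616$ are prime to $5$, so $k\ge4$. Thus $|J|\ge25\cdot81=2025>671=m(T)$.

\emph{$T=L_2(7)$.} The primes $7$ and $3$ give $|J|\ge49\cdot9=441>239=m(T)$.

\emph{$T=L_2(8)$.} For $p=7$, $|SL_2(7)|=336<504$ gives $k\ge3$, so $|J|\ge343>79=m(T)$.

\emph{$T\in\{L_2(13),L_2(17),L_3(3),L_2(23),L_2(27)\}$.} Here $m(T)\le36$, and $p=13,17,13,23,13$ divides $|T|$ exactly once, so $|J|\ge169$.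

Every case is impossible. Hence $\dim H=|G|\ge40320$, and Theorem~\ref{thm:bound} is proved.

\begin{remark}
Theorem~\ref{thm:criterion} with $K=1$, $\alpha=\beta=1$ produces a group-theoretical biperfect Hopf algebra of dimension $|G|$. So by Theorem~\ref{thm:bound} no nontrivial group of order below $40320$ has an exact factorization into two perfect self-normalizing subgroups.
\end{remark}

\begin{thebibliography}{ATLAS}

\bibitem[ATLAS]{ATLAS} \emph{ATLAS of Finite Groups}.

\bibitem[EGNO]{EGNO} \emph{Tensor Categories}, AMS, 2015.

\bibitem[ENO]{ENO} Etingof, Nikshych and Ostrik, \emph{On fusion categories}, Ann. of Math., 2005.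

\bibitem[EO]{EO} Etingof and Ostrik, \emph{Finite tensor categories}, 2004.

\bibitem[HP]{HP} Holt and Plesken, \emph{Perfect Groups}.

\bibitem[HI]{HI} Howlett and Isaacs, \emph{On groups of central type}, Math. Z., 1982.

\bibitem[O]{O} Ostrik, \emph{Module categories over the Drinfeld double of a finite group}, IMRN, 2003.

\bibitem[Reg]{Reg} \emph{Regular subgroups of primitive permutation groups}, \texttt{http://www.ma.ic.ac.uk/\textasciitilde mwl/REGFINAL.PDF}.

\end{thebibliography}
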